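# Polynomially many colors for on-line chain partitions

## 1. The theorem and the two games it speaks about

**Theorem 1.** $\mathrm{adapt}(w)\le 96\,w^{19}$ for all $w\ge 1$.

**Theorem 2.** For on-line orders of width at most $w$ there is an on-line strategy with $w$ disjoint palettes $\Pi_1,\dots,\Pi_w$, $|\Pi_n|\le 96n^{18}$, which gives each incoming point a non-empty color set, never changed later, such that for each color all points whose set contains it form a chain. Each point gets its set inside one palette $\Pi_n$, and the set contains at least a $\frac1{16n^3}$ fraction of $\Pi_n$. Keeping one color from each set gives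
$$\mathrm{val}(w)\le\sum_{n\le w}96n^{18}\le 96w^{19}.$$

Let us unpack this. On-line chain partition is a game between Spoiler and Algorithm. Spoiler presents a partially ordered set point by point; each new point arrives with its comparabilities to the points already presented. In the *standard* game Algorithm must at once and irrevocably give the new point one color, and each color class must be a chain at every moment. The number $\mathrm{val}(w)$ is the least number of colors with which Algorithm can always succeed on orders of width at most $w$.

In the *adaptive* game each point gets a non-empty *set* of colors. For every color $\gamma$, the points whose set contains $\gamma$ must form a chain. Before coloring a new point, Algorithm may remove colors from the sets of older points, as long as every point keeps at least one. The number $\mathrm{adapt}(w)$ is the least $s$ such that Algorithm has a strategy with at most $s$ colors on any on-line order of width at most $w$.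

The survey "On-Line Chain Partitions of Orders: A Survey" asks whether $\mathrm{adapt}(w)$ is bounded above by a polynomial in $w$. Two results are quoted with the problem: $\mathrm{val}(w)\le w^{16\lg(w)}$ (Bosek and Krawczyk), and a bound of Bosek and Micek, who show that already for up-growing orders, where each new point is maximal when presented, the adaptive game has value at least $(2-o(1))w$; hence $\mathrm{adapt}(w)\ge(2-o(1))w$. Theorem 1 answers the question with yes, so $(2-o(1))w\le\mathrm{adapt}(w)\le 96w^{19}$. Theorem 2 is stronger: it never removes a color, so it is legal in the adaptive game and implies Theorem 1, and it gives a polynomial bound for the standard game itself, which asymptotically improves the quoted bound on $\mathrm{val}$. The constants are not optimized, and no optimality of the exponent is claimed.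

**Smallest cases.** For $w=1$ the order is a chain and one color suffices in both games. For $w=2$, here is a short attack on the standard game. Spoiler presents incomparable $a,b$, which get colors $1,2$, and then $c$ above both. If $c$ gets a third color, three colors are in use. If $c$ gets color $1$, Spoiler presents $d$ with $d>a$, $d\parallel b$, $d\parallel c$; it is incomparable to a point of color $1$ and to a point of color $2$, so it needs a third color. If $c$ gets color $2$, exchange the roles of $a$ and $b$. The width is $2$ since $\{a,d\}$ and $\{b,c\}$ are chains, so $\mathrm{val}(2)\ge3$. The adaptive Algorithm survives this attack with two colors: it gives $c$ the set $\{1,2\}$, and when $d$ comes it removes $1$ from $c$ and gives $d$ the set $\{1\}$. So holding several colors keeps options open. The strategy below uses sets in this spirit, as a reserve from which later points are served, but it never removes a color.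

## 2. Textbook facts

We use Dilworth's theorem, LP duality, Birkhoff's theorem (doubly stochastic matrices are convex combinations of permutation matrices), and:

- the von Neumann–Sion minimax theorem: if $X,Z$ are compact convex sets in Euclidean spaces and $\Psi$ is continuous on $X\times Z$, convex on $X$ and linear on $Z$, then $\min_X\max_Z\Psi=\max_Z\min_X\Psi$;
- König's theorem: a non-negative integer square matrix with all row and column sums $T$ is a sum of $T$ permutation matrices.

**Lemma 1 (rounding).** If $M\ge0$ is a square real matrix with all row and column sums equal to an integer $T$, there is an integer matrix $X$ with all row and column sums $T$ and $\lfloor M\rfloor\le X\le\lceil M\rceil$ entrywise.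

*Proof.* Among all real matrices with row and column sums $T$ and entries between those of $\lfloor M\rfloor$ and $\lceil M\rceil$ take one with the fewest non-integer entries. Suppose it has some. Since row and column sums are integers, no row or column contains exactly one non-integer entry. View these entries as edges of a bipartite graph (rows versus columns). Every vertex that meets an edge meets at least two, so there is a cycle, and it is even. Add $t$ and subtract $t$ alternately along the cycle; sums do not change. Increase $t$ from $0$ until some entry first becomes an integer. All entries are still within their bounds, and there are fewer non-integer entries, a contradiction. $\square$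

## 3. From points to a growing sequence of antichains

**Step 1: one palette per width.** The purpose is to reduce to points each of which lies in an antichain of maximum size. Put $P^{(w)}=P$. Given the on-line order $P^{(n)}$ of width at most $n$, a new point $x$ of $P^{(n)}$ is put into $P^{(n-1)}$ if this keeps the width of $P^{(n-1)}$ at most $n-1$; otherwise $x$ is put into $H_n$. So $P=H_1\cup\dots\cup H_w$, a partition made on-line, and points of $H_n$ will use the palette $\Pi_n$. For $n=1$ the set $H_1=P^{(1)}$ is a chain and one color is enough.

**From here on fix $n\ge2$.** If $x\in H_n$, then on arrival $P^{(n-1)}\cup\{x\}$ contains an $n$-antichain $A_x\ni x$. Add to $P^{(n)}$ an antichain $L_0$ of $n$ dummy points below everything and an antichain $L_\infty$ of $n$ dummy points above everything. The width is now exactly $n$.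

**Step 2: comparing $n$-antichains.** The purpose is to turn the $n$-antichains into something linear. For $n$-antichains $X,Y$ let $X\sqsubseteq Y$ mean that each $x\in X$ is $\le$ some $y\in Y$. This is transitive.

**Lemma 2.** For $n$-antichains $X,Y$ the following are equivalent: (i) $X\sqsubseteq Y$; (ii) each $y\in Y$ is $\ge$ some $x\in X$; (iii) there is a bijection $\phi:X\to Y$ with $x\le\phi(x)$ for all $x$.

*Proof.* By Dilworth, $X\cup Y$ is covered by $n$ disjoint chains. Each chain contains at most one element of $X$ and at most one of $Y$, hence exactly one of each. This pairs each $x$ with some $y$ that is comparable or equal to it. Suppose $x>y$ for a pair. Under (i) there is $y'\in Y$ with $y'\ge x>y$, impossible in an antichain. Under (ii) there is $x'\in X$ with $x>y\ge x'$, again impossible. So (i) and (ii) each imply (iii). The converses are immediate. $\square$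

**Lemma 3.** For $n$-antichains $X,Y$, the sets $\max(X\cup Y)$ and $\min(X\cup Y)$ are $n$-antichains.

*Proof.* There is no 3-element chain in $X\cup Y$, since two of its elements would lie in the same antichain. So each element is maximal or minimal. An element of $X\cap Y$ is incomparable to all other elements, so it is both. Hence $|\max|+|\min|\ge|X\cup Y|+|X\cap Y|=2n$, while both are antichains and have at most $n$ elements. $\square$

**Step 3: inserting a level.** The purpose is to attach to each $x\in H_n$ its own $n$-antichain, placed in a chain of antichains. We maintain *levels*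
$$L_0\sqsubseteq L_1\sqsubseteq\dots\sqsubseteq L_m\sqsubseteq L_{m+1}=L_\infty,$$
all $n$-antichains. When $x\in H_n$ arrives, let $i$ be the largest index such that $L_i$ has an element below $x$; because of the dummies $0\le i\le m$. Put
$$U=\max(A_x\cup L_i),\qquad C=\min(U\cup L_{i+1}).$$

**Lemma 4.** $C$ is an $n$-antichain containing $x$, and $L_i\sqsubseteq C\sqsubseteq L_{i+1}$.

*Proof.* By Lemma 3, $U$ and then $C$ are $n$-antichains.

*$x\in U$.* If $y>x$ with $y\in A_x\cup L_i$, then $y\in L_i$ as $A_x$ is an antichain; but some $l\in L_i$ has $l<x<y$, a contradiction. *$x\in C$.* No element of the antichain $U\ni x$ is below $x$, and no element of $L_{i+1}$ is below $x$ by the choice of $i$.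

*$C\sqsubseteq L_{i+1}$.* Let $c\in C\setminus L_{i+1}$. The width is $n$, so $c$ is comparable to some $l\in L_{i+1}$, and $c<l$ since $c$ is minimal in $U\cup L_{i+1}$.

*$L_i\sqsubseteq C$.* By Lemma 2 it suffices that each $c\in C$ is $\ge$ some $l\in L_i$. If $c\in U$, then $c\in L_i$, or $c$ is comparable to an element of $L_i$ and lies above it by maximality. If $c\in L_{i+1}$, use $L_i\sqsubseteq L_{i+1}$ and Lemma 2. $\square$

So $C$ is inserted as a new level between $A=L_i$ and $B=L_{i+1}$. The same point may lie in several levels, so elements of levels are treated as copies, that is, as pairs (point, level). The copy of $x$ in the level $C$ created for $x$ is the *defining copy*; the colors of this copy will be the colors of the point $x$. Other copies are bookkeeping. Distinct points of $H_n$ create distinct levels.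

**Example (two chains, $n=2$).** Present $r$; $p\parallel r$; $q>r$ with $q\parallel p$; $x>p$ with $x\parallel r,q$. Then $r,q\in P^{(1)}$ and $p,x\in H_2$. The arrival of $p$ creates $L_1=\{p,r\}$. When $x$ arrives we may take $A_x=\{x,r\}$. Here $i=1$, $U=\max\{x,r,p\}=\{x,r\}$ and $C=\{x,r\}$. The point $r$ now has copies in two levels.

**Example (a stack).** Let Spoiler present $n$-antichains $X_1,X_2,\dots$, each completely above the previous ones. The first $n-1$ points of each $X_j$ go into $P^{(n-1)}$, the last one goes into $H_n$ and creates the level $X_j$, inserted between $X_{j-1}$ (or $L_0$ if $j=1$) and $L_\infty$. So there is no bound in terms of $n$ on how often the topmost gap is split.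

## 4. Cores, and what an insertion does to them

**Definition (core).** Let $|A|=|B|=n$. A bipartite graph $E\subseteq A\times B$ is a *core* if it is non-empty and each of its edges lies in a perfect matching contained in $E$. Its *rank* is $|E|$, the number of edges; $n\le|E|\le n^2$. The set of doubly stochastic matrices supported on $E$ is called $DS(E)$; by Birkhoff it is the convex hull of the perfect matchings in $E$.

Every connected component of a core has equally many vertices on both sides and is itself a core (restrict perfect matchings), and $DS(E)$ is the product of the sets $DS$ of the components. The same definitions are used for components, with their own side length in place of $n$.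

**Example.** For $n=2$ the cores are the perfect matchings (rank $2$) and $K_{2,2}$ (rank $4$); with three edges, one edge is in no perfect matching. For $n=3$, $K_{3,3}$ minus one edge is a core of rank $8$.

Two consecutive levels $A,B$ form a *gap*. Let $E(A,B)$ be the set of pairs $(a,b)$, $a\le b$, that lie in some perfect matching of the relation $\le$ between $A$ and $B$. It is non-empty by Lemma 2, so it is a core. It never changes, since comparabilities of presented points do not change. In the two-chains example $E(L_0,L_1)=K_{2,2}$, while $E(L_1,L_2)=\{(p,x),(r,r)\}$ with $L_2=\{x,r\}$.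

For cores $E_1\subseteq A\times C$ and $E_2\subseteq C\times B$ let
$$E_1\circ E_2=\{(a,b):\ (a,c)\in E_1,\ (c,b)\in E_2\text{ for some }c\}.$$
If $C$ is inserted into the gap $(A,B)$, put $E=E(A,B)$, $E_1=E(A,C)$, $E_2=E(C,B)$. Composing a perfect matching of $E_1$ with one of $E_2$ gives a perfect matching of $\le$ between $A$ and $B$. If $c$ witnesses $(a,b)\in E_1\circ E_2$, choose the matchings through $(a,c)$ and $(c,b)$; their composition contains $(a,b)$ and lies in $E_1\circ E_2$. Hence
$$E_1\circ E_2\subseteq E,\quad\text{and } E_1\circ E_2\text{ is itself a core.}\tag{4.1}$$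

For $S\subseteq A$ let $N_1(S)\subseteq C$ be its set of neighbours in $E_1$; for $S\subseteq C$ let $N_2(S)\subseteq B$ be its set of neighbours in $E_2$.

**Lemma 5.** For $S\subseteq C$ we have $|N_2(S)|\ge|S|$, with equality if and only if $S\cup N_2(S)$ is a union of components of $E_2$.

*Proof.* The inequality holds since $E_2$ has a perfect matching. If equality holds, every perfect matching of $E_2$ maps $S$ onto $N_2(S)$. Each edge lies in a perfect matching, so no edge joins $C\setminus S$ to $N_2(S)$, and $S\cup N_2(S)$ is a union of components. The converse holds because components have equal sides. $\square$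

**Lemma 6.** $|E_1|\le|E_1\circ E_2|$ and $|E_2|\le|E_1\circ E_2|$. If $|E_1|=|E_1\circ E_2|$, then for each $a\in A$ the set $N_1(a)$ is a union of $C$-sides of components of $E_2$.

*Proof.* $|E_1|=\sum_a|N_1(a)|\le\sum_a|N_2(N_1(a))|=|E_1\circ E_2|$ by Lemma 5. Equality forces equality for every $a$, and Lemma 5 describes it. The second inequality is the same statement for the reversed order. $\square$

Together with (4.1): the two child gaps have rank at most that of the parent. In the two-chains example the gap $(L_1,L_\infty)$ with core $K_{2,2}$ is split by $L_2=\{x,r\}$ into gaps of rank $2$ and $4$, and $E_1\circ E_2=K_{2,2}$.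

## 5. Colors on the edges of a gap

**Invariant.** We put colors of $\Pi_n$ on copies so that always

$(*)$ each color occurs at most once per level; and if a color is on $p\in L$ and on $p'\in L'$, with $L$ an earlier level than $L'$ in the linear sequence, then $p\le p'$.

By $(*)$, points of $H_n$ with a common color form a chain, since their defining copies lie in distinct levels.

For $(a,b)\in E(A,B)$ let $\Gamma(ab)$ be the set of colors on both $a$ and $b$, and $\mu(ab)=|\Gamma(ab)|$. By $(*)$ these sets are disjoint for distinct edges.

**Rule.** When $C$ is inserted into $(A,B)$, each color $\gamma\in\Gamma(ab)$ with $(a,b)\in E_1\circ E_2$ is given to at most one $c$ with $(a,c)\in E_1$ and $(c,b)\in E_2$. Nothing else is done.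

The Rule preserves $(*)$. A color lies in at most one $\Gamma(ab)$, so it is used at most once on $C$. If $\gamma\in\Gamma(ab)$ is given to $c$ and $p$ in a level up to and including $A$ carries $\gamma$, then $p\le a\le c$; similarly $c\le b\le p'$ above. Let $\mu_1,\mu_2$ be the color counts of the new gaps $(A,C)$ and $(C,B)$, which we call child $1$ and child $2$. Then
$$\mu_1(ac)=\#\Big\{\text{colors given to }c\text{ from }\bigcup_b\Gamma(ab)\Big\},\qquad \mu_2(cb)=\#\Big\{\text{colors given to }c\text{ from }\bigcup_a\Gamma(ab)\Big\}.\tag{5.1}$$

**Start.** $E(L_0,L_\infty)=K_{n,n}$. Give each of its edges $s_0$ private colors, placed on both ends. So $|\Pi_n|=n^2s_0$.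

We must ensure that every new level gets colors on all its elements, however many levels are inserted.

**Copying fails ($n=2$).** Let $A=\{a_0,a_1\}=L_0$. Present incomparable $b_0,b_1$, creating the level $B=\{b_0,b_1\}$, then incomparable $c_0,c_1$ below both, creating $C=\{c_0,c_1\}$ in the gap $(A,B)$. All three cores are $K_{2,2}$. Suppose the colors of $\Gamma(a_ib_j)$ all go to $c_j$. Then $\mu_1(a_ic_j)=\mu(a_ib_j)$, so child 1 loses nothing, but $\Gamma(c_0b_1)=\emptyset$. Now Spoiler presents $d$ with $c_0<d<b_1$ and $d\parallel c_1,b_0$. Since $P^{(1)}=\{b_0,c_0\}$, we have $d\in H_2$ with $A_d=\{d,b_0\}$, and the new level between $C$ and $B$ is $\{d,b_0\}$. As $d\parallel c_1$ and $d\parallel b_0$, its cores are $\{(c_0,d),(c_1,b_0)\}$ and $\{(d,b_1),(b_0,b_0)\}$. So $d$ may only receive colors from $\Gamma(c_0b_1)=\emptyset$. Hence every edge of the core of every gap must keep colors.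

**The Latin square works if $\mu$ is constant.** In the same situation, give all of $\Gamma(a_ib_j)$ to $c_{i+j}$, indices mod $2$. By (5.1), $\mu_1(a_ic_k)=\mu(a_ib_{k-i})$ and $\mu_2(c_kb_j)=\mu(a_{k-j}b_j)$. If $\mu\equiv s$, then $\mu_1\equiv\mu_2\equiv s$: no loss at all, and this can be repeated for ever on complete cores.

## 6. Certificates: measuring how well a gap is stocked

**Definition (certificate).** A gap with core $E$ is *certified by $(f,g)$*, $f\in\mathbb R^A$, $g\in\mathbb R^B$ (any signs), if $\mu>0$ on $E$ and $(f_a+g_b)\,\mu(ab)\ge1$ for all $(a,b)\in E$. Its *cost* is $q=\sum_af_a+\sum_bg_b$.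

Low cost means many colors. Indeed the numbers $f_a+g_b$ are positive on $E$ and sum to $q$ over each perfect matching in $E$. As every edge lies in a perfect matching,
$$0<f_a+g_b\le q,\qquad \mu(ab)\ge\frac1q\qquad((a,b)\in E).\tag{6.1}$$

For $\mu>0$, LP duality says that $\max_{\omega\in DS(E)}\sum_{e}\omega(e)/\mu(e)$ equals the minimum of $\sum f+\sum g$ subject to $f_a+g_b\ge1/\mu(ab)$ on $E$. Hence:
$$\mu>0\text{ and }\sum_e\frac{\omega(e)}{\mu(e)}\le Q\ \ \forall\omega\in DS(E)\quad\Longrightarrow\quad\text{there is a certificate of cost}\le Q.\tag{6.2}$$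
Conversely, a certificate of cost $q$ gives $\sum_e\omega(e)/\mu(e)\le\sum\omega(ab)(f_a+g_b)=q$ for all $\omega\in DS(E)$.

**Example.** On $K_{2,2}$ with $\mu\equiv s$, take $f\equiv g\equiv\frac1{2s}$, of cost $2/s$. On $K_{2,2}$ with $\mu(a_i b_0)=12$, $\mu(a_ib_1)=4$, take $f\equiv0$, $g=(\frac1{12},\frac14)$, of cost $\frac13$; each of the two matchings has $\frac1{12}+\frac14=\frac13$, so this is the least cost. With the second $\mu$ and all three cores $K_{2,2}$, the Latin square gives child 1 the counts $\mu_1(a_0c_0)=12,\ \mu_1(a_0c_1)=4,\ \mu_1(a_1c_0)=4,\ \mu_1(a_1c_1)=12$; the matching with $4,4$ shows that every certificate now costs at least $\frac12$. If instead each $\Gamma(a_ib_j)$ is divided evenly among $c_0,c_1$, then $\mu_1\equiv6+2=8$, while $\mu_2(c_kb_0)=12$ and $\mu_2(c_kb_1)=4$. Neither child is worse than the parent.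

**Reversal.** Reversing the order exchanges $(A,f)$ with $(B,g)$ and child $1$ with child $2$. The Rule, certificates and costs are symmetric under this exchange.

## 7. Real-valued splitting loses nothing

We first ask how well one could do if colors were divisible.

**Lemma 7 (splitting).** Let $E_1,E_2$ be cores and $\mu>0$ on $E'=E_1\circ E_2$ with $\sum\omega'/\mu\le q$ for all $\omega'\in DS(E')$. Then there are probability distributions $P(\cdot|ab)$, $(a,b)\in E'$, on $\{c:(a,c)\in E_1,(c,b)\in E_2\}$ such that
$$\mu_1(ac)=\sum_b\mu(ab)P(c|ab),\qquad\mu_2(cb)=\sum_a\mu(ab)P(c|ab)$$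
are positive on $E_1,E_2$ and $\sum\omega_i/\mu_i\le q$ for all $\omega_i\in DS(E_i)$, $i=1,2$.

The point is that one $P$ must serve both children and all $\omega_1,\omega_2$. The minimax theorem lets us choose $P$ after the $\omega_i$ are known.

*Proof.* **Step 1: set up the minimax problem.** Let
$$Z=\{(\lambda\omega_1,(1-\lambda)\omega_2):\ \lambda\in[0,1],\ \omega_i\in DS(E_i)\}.$$
It is the convex hull of $DS(E_1)\times\{0\}\cup\{0\}\times DS(E_2)$, hence compact and convex. The admissible $P$ form a product of simplices, and $\mu_1,\mu_2$ are linear in $P$. For $\kappa>0$ the function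
$$\Psi_\kappa(P,(x,y))=\sum_{E_1}\frac{x}{\mu_1+\kappa}+\sum_{E_2}\frac{y}{\mu_2+\kappa}$$
is continuous, convex in $P$ (as $x,y\ge0$) and linear in $(x,y)$. So $\min_P\max_Z\Psi_\kappa=\max_Z\min_P\Psi_\kappa$.

**Step 2: answer a given element of $Z$.** The purpose is to show $\min_P\Psi_\kappa\le q$ at every element. Fix $\lambda,\omega_1,\omega_2$ and let $\omega'=\omega_1\omega_2$ be the matrix product; $\omega'\in DS(E')$. Put
$$P(c|ab)=\frac{\omega_1(ac)\,\omega_2(cb)}{\omega'(ab)}\quad\text{where }\omega'(ab)>0,$$
and take $P(\cdot|ab)$ arbitrary elsewhere. Let $\omega_1(ac)>0$. If $\omega_2(cb)>0$, then $\omega'(ab)>0$. Since $\sum_b\omega_2(cb)=1$, Jensen's inequality for $1/t$ gives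
$$\frac{\omega_1(ac)}{\mu_1(ac)}\le\frac{\omega_1(ac)}{\sum_{b:\,\omega_2(cb)>0}\omega_2(cb)\,\frac{\omega_1(ac)\,\mu(ab)}{\omega'(ab)}}\le\sum_{b:\,\omega_2(cb)>0}\omega_2(cb)\,\frac{\omega'(ab)}{\mu(ab)}.$$
Sum over all $(a,c)$ with $\omega_1(ac)>0$. Each $\omega'(ab)/\mu(ab)$ gets total weight at most $\sum_c\omega_2(cb)=1$, so $\sum\omega_1/\mu_1\le\sum\omega'/\mu\le q$ (terms with $\omega_1=0$ are dropped). Symmetrically, for $\omega_2(cb)>0$, Jensen with the weights $\omega_1(ac)$, $\sum_a\omega_1(ac)=1$, gives $\omega_2(cb)/\mu_2(cb)\le\sum_a\omega_1(ac)\,\omega'(ab)/\mu(ab)$ over $a$ with $\omega_1(ac)>0$, and $\sum_c\omega_1(ac)=1$ gives $\sum\omega_2/\mu_2\le q$. Adding $\kappa$ to denominators only helps and makes the terms with $\omega_i=0$ harmless, so $\Psi_\kappa\le\lambda q+(1-\lambda)q=q$.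

**Step 3: one $P$ for all, then $\kappa\to0$.** By minimax there is $P_\kappa$ with $\max_Z\Psi_\kappa(P_\kappa,\cdot)\le q$. Taking $\lambda=1$ and $\lambda=0$ gives $\sum\omega_i/(\mu_i+\kappa)\le q$ for all $\omega_i\in DS(E_i)$. Let $P$ be a limit point of $P_\kappa$ as $\kappa\to0$. For $e\in E_i$ pick $\omega_i\in DS(E_i)$ with $\omega_i(e)>0$; in the limit $\mu_i(e)\ge\omega_i(e)/q>0$. By continuity the inequalities pass to the limit. $\square$

From now on
$$\delta=n^{-2},\qquad\varepsilon=\frac1{3n^{14}}.$$

**Lemma 8 (splitting and rounding down).** If the gap $(A,B)$ has a certificate of cost $q\le\varepsilon/(2n)$, then for any inserted $C$ there is an assignment obeying the Rule such that both children have certificates of cost at most $q/(1-\varepsilon)$.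

*Proof.* Let $E'=E_1\circ E_2\subseteq E$. Since $DS(E')\subseteq DS(E)$, Lemma 7 applies to $\mu|_{E'}$. Let $\mu_i^{\mathrm{fr}}$ be the real-valued counts it gives. Give $\lfloor\mu(ab)P(c|ab)\rfloor$ colors of $\Gamma(ab)$ to $c$. Each count $\mu_i$ is a sum of at most $n$ rounded terms, so $\mu_i\ge\mu_i^{\mathrm{fr}}-n$. Applying $\sum\omega_i/\mu_i^{\mathrm{fr}}\le q$ to a perfect matching through an edge gives $\mu_i^{\mathrm{fr}}\ge1/q\ge n/\varepsilon$ on every edge. So $\mu_i\ge(1-\varepsilon)\mu_i^{\mathrm{fr}}>0$, hence $\sum\omega_i/\mu_i\le q/(1-\varepsilon)$, and (6.2) gives the certificates. $\square$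

**Where the obvious strategy stops.** A sensible first plan is to use Lemma 8 at every insertion. After $t$ successive splittings it bounds the cost by $(1-\varepsilon)^{-t}$ times the initial cost. But $t$ is not bounded in terms of $n$, as the stack in Section 3 shows, and a larger palette (smaller $\varepsilon$) only postpones the problem: the number of colors that this argument asks for depends on the number of points. Division itself costs nothing; all the damage is rounding. The Latin square of Section 5 shows a way out in one situation: an integral transition with no loss at all. So the plan is to make transitions *exact*, with the same cost, whenever possible, and to charge each inexact one to a quantity that can only change a number of times bounded in $n$.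

## 8. What pays for rounding: rank, variance, flags

The first currency is the rank. By Lemma 6 it never increases from parent to child, and it lies in $[n,n^2]$. The other two currencies serve transitions that keep the rank.

**Definition (twins, potentials).** In a core $E$, $a,a'$ are *row twins* if they have the same neighbours, and $b,b'$ are *column twins* if they have the same neighbours. For a certificate $(f,g)$ of cost $q$ put
$$V_g=q^{-2}\sum_Y\sum_{b\in Y}(g_b-\bar g_Y)^2,$$
over the column twin classes $Y$, with $\bar g_Y$ the average of $g$ on $Y$; define $V_f$ likewise over row twin classes.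

**Example.** In $K_{3,3}$ minus the edge $(a_1,b_1)$ the column twin classes are $\{b_1\}$ and $\{b_2,b_3\}$. On $K_{2,2}$ with $f\equiv0$, $g=(\frac1{12},\frac14)$, $q=\frac13$ as in Section 6, we get $V_f=0$ and $V_g=9\cdot2\cdot\frac1{144}=\frac18$.

Column twins $b,b'$ have a common neighbour $a$, and both $f_a+g_b,f_a+g_{b'}$ lie in $(0,q]$, so $|g_b-g_{b'}|<q$. Thus $g$ takes values in an interval of length less than $q$ on $Y$. The sum of squared deviations from the average is at most that from the midpoint, hence at most $|Y|q^2/4$. Therefore
$$V_f,V_g\le\frac n4.\tag{8.1}$$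
Both are invariant under scaling $(f,g)$ by a positive constant, since the cost scales too.

**Definition (complete type, flags).** $E$ is of *complete type* if all its components $(A_j,B_j)$ are complete bipartite; the twin classes are then exactly the $A_j$ and the $B_j$. In this case, flag $R$ means that $f$ is constant on each $A_j$, and flag $S$ means that $g$ is constant on each $B_j$. In the example just given $R$ holds and $S$ does not. Reversal exchanges $(V_f,R)$ with $(V_g,S)$.

**Proposition 9.** Let a gap $(A,B)$ with core $E$ be certified by $(f,g)$ with cost $q\le\varepsilon/(2n)$. Let $C$ be inserted, with cores $E_1,E_2$. Put $r=|E|$, $r_i=|E_i|$; then $r_i\le r$. There is a color assignment obeying the Rule, and certificates of the two children $(A,C)$ ($i=1$) and $(C,B)$ ($i=2$) with costs $q_i$, such that: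

(a) if $r_i<r$, then $q_i\le q/((1-\delta)(1-\varepsilon))$;

(b) if $r_i=r$, then $E_i$ is isomorphic to $E$ by a bijection of the changed side ($C$ with $B$ for $i=1$, $C$ with $A$ for $i=2$); $V_f,V_g$ do not increase; flags are not lost; and the transition is either *exact* ($q_i=q$), or *lossy* with $q_i=q/(1-\varepsilon)$ and either (N) $V_f+V_g$ decreases by at least $\delta^3/(4n^5)$, or (F) $E$ is of complete type and the child has a flag the parent lacks.

**Proof of Theorem 2 from Proposition 9.** Each gap arises from the initial one by a sequence of parent–child transitions, its *lineage*.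

**Step 1: bound the total loss along a lineage.** Suppose the Proposition has been applied at each transition of a lineage. The rank drops at most $n^2-n$ times, so there are at most $n^2-n+1\le n^2$ maximal stretches of constant rank. Within one stretch the cores are isomorphic, and $V_f+V_g$ starts at no more than $n/2$ by (8.1), never increases and stays $\ge0$. As $\delta^3/(4n^5)=1/(4n^{11})$, there are at most $\frac n2\cdot4n^{11}=2n^{12}$ transitions of type (N) in a stretch. There are only two flags and none is lost within a stretch, so at most $2$ transitions are of type (F). All other constant-rank transitions are exact, however many there are. So the cost is multiplied in total by at most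
$$(1-\delta)^{-n^2}(1-\varepsilon)^{-(n^2+n^2(2n^{12}+2))}\le(1-\delta)^{-1/\delta}(1-\varepsilon)^{-1/\varepsilon}\le4\cdot4=16.$$
Here $n^2+n^2(2n^{12}+2)=2n^{14}+3n^2\le3n^{14}=1/\varepsilon$ for $n\ge2$. Also $(1-t)^{1/t}\ge\frac14$ for $0<t\le\frac12$: the series $-\ln(1-t)/t=\sum_{j\ge1}t^{j-1}/j$ increases with $t$ and equals $\ln4$ at $t=\frac12$.

**Step 2: choose the palette so that the Proposition always applies.** Take $s_0=96n^{16}=32n^2/\varepsilon$. The initial gap is certified by $f\equiv g\equiv\frac1{2s_0}$ with cost $n/s_0=\varepsilon/(32n)$. By induction on insertions, every gap ever occurring has a certificate of cost at most $16\cdot\frac\varepsilon{32n}=\frac\varepsilon{2n}$: if this holds for all gaps on a lineage so far, the Proposition applies to the last one, and Step 1 bounds the costs of its children. This covers arbitrarily many insertions.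

**Step 3: read off the theorem.** By (6.1), each edge of each gap core always carries at least $2n/\varepsilon=6n^{15}$ colors. Every $c$ in a newly inserted level lies on an edge of $E_1$, hence receives at least $6n^{15}\ge1$ colors. The palette has $|\Pi_n|=n^2s_0=96n^{18}$ colors, and $6n^{15}/(96n^{18})=1/(16n^3)$. By $(*)$ the points of $H_n$ with a common color form a chain. Different $H_n$ use disjoint palettes, and for $n=1$ a palette of one color, given to every point of the chain $H_1$, meets all requirements. The set of a point is fixed on arrival and never changed. Keeping one color from each set gives $\mathrm{val}(w)\le\sum_{n=1}^w96n^{18}\le96w^{19}$. Since a strategy that never removes colors is legal in the adaptive game, $\mathrm{adapt}(w)\le\mathrm{val}(w)\le96w^{19}$, which is Theorem 1. $\square$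

What remains is the proof of Proposition 9; it fills the remaining sections. Throughout, $E'=E_1\circ E_2\subseteq E$, so $r_i\le|E'|\le r$ by Lemma 6, and (6.1) gives
$$\mu\ge\frac1q\ge\frac{2n}\varepsilon\quad\text{on }E.\tag{8.2}$$
We also use: if a real $x\ge1/\varepsilon$, then $\lfloor x\rfloor\ge x-1\ge(1-\varepsilon)x$.

**Case I: $r_1,r_2<r$.** Both children may pay with their rank, so Lemma 8 suffices: the costs are at most $q/(1-\varepsilon)\le q/((1-\delta)(1-\varepsilon))$. This is (a) for both.

## 9. The structure when one child keeps the rank

**Case II: $r_1=r>r_2$.** The case $r_2=r>r_1$ follows by reversal. Child 2 may pay a factor $1/((1-\delta)(1-\varepsilon))$, but child 1 must be exact or pay with variance. First we find out what the cores look like.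

Equality holds throughout $r_1\le|E'|\le r$, so $E'=E$. By Lemma 6, each $N_1(a)$ is a union of sets $Q_C$, where $Q$, with sides $Q_C,Q_B$, runs over the components of $E_2$. Put
$$k_Q=|Q_C|=|Q_B|,\qquad A_Q=\{a:Q_C\subseteq N_1(a)\}.$$
If $c\in Q_C$ and $(a,c)\in E_1$, then $Q_C\subseteq N_1(a)$. So each $c\in Q_C$ has $E_1$-neighbourhood exactly $A_Q$. If $b\in Q_B$, its $E_2$-neighbours lie in $Q_C$ and $E=E_1\circ E_2$, so $b$ has $E$-neighbourhood exactly $A_Q$. In particular $Q_B$ lies in one column twin class of $E$.

Fix a perfect matching $N:C\to B$ of $E_2$; then $N(Q_C)=Q_B$, and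
$$(a,c)\in E_1\iff(a,N(c))\in E.\tag{9.1}$$
So $E_1\cong E$ by $N$, row twin classes coincide, column twin classes correspond under $N$, and in complete type the components correspond under $N$.

**Example.** $E=E_1=K_{3,3}$ and $E_2=K_{1,1}\cup K_{2,2}$: ranks $9,9,5$, two components $Q$ with $k_Q=1,2$, and $A_Q=A$ for both.

**An inequality for the color supply of $Q$.** The purpose is to bound below the number of colors available to one component $Q$, in terms of the certificate, with shares that sum to $q$. Fix some $\omega_1\in DS(E_1)$ and set $y_Q(a)=\sum_{c\in Q_C}\omega_1(ac)\in[0,1]$, which vanishes off $A_Q$. Then $\sum_ay_Q(a)=k_Q$ and $\sum_Qy_Q(a)=1$. Put $F_Q=\sum_ay_Q(a)f_a$, so $\sum_QF_Q=\sum_af_a$. For positive numbers $x_a$ ($a\in A_Q$), Cauchy–Schwarz applied to $k_Q=\sum_a(y_Q(a)\sqrt{x_a})\cdot x_a^{-1/2}$, and $y^2\le y$, give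
$$\sum_{a\in A_Q}\frac1{x_a}\ge\frac{k_Q^2}{\sum_ay_Q(a)^2x_a}\ge\frac{k_Q^2}{\sum_ay_Q(a)x_a}.\tag{9.2}$$

**A weight adapted to $Q$.** Spreading colors over the edges of $Q$ in the right proportion needs the next lemma.

**Lemma 10 (centers).** Let $Q$ be a core on $Q_C\times Q_B$ and $z_b>0$ for $b\in Q_B$. There is $\nu\in DS(Q)$, positive on all edges, with
$$\sum_{(c,b)\in Q}\frac{\omega(cb)\,z_b}{\nu(cb)}\le\sum_{(c,b)\in Q}z_b\qquad\text{for all }\omega\in DS(Q).$$

*Proof.* Let $\nu$ maximize $\sum_{(c,b)\in Q}z_b\log\nu(cb)$ over the compact set $DS(Q)$, with $\log0=-\infty$. A point positive on all edges exists (average perfect matchings through all edges), so the maximum is finite and $\nu>0$ on all edges. The derivative at $\nu$ in direction $\omega-\nu$ is $\le0$: $\sum z_b(\omega(cb)-\nu(cb))/\nu(cb)\le0$. $\square$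

For $z\equiv1$ write $\nu^0_Q$. Then
$$\sum\frac{\omega}{\nu^0_Q}\le|Q|\le k_Q^2\ \ (\omega\in DS(Q)),\qquad\nu^0_Q(e)\ge\frac1{|Q|}\ge\frac1{k_Q^2}\ \ (e\in Q),\tag{9.3}$$
the second by taking for $\omega$ a perfect matching through $e$. For example, on $Q=K_{k,k}$ the center $\nu^0_Q$ is the uniform matrix $1/k$: the objective is concave and $\sum\log\nu\le k^2\log(1/k)$ by Jensen.

**The dividing line.** Let $G_Q=\max_{Q_B}g$, let $\bar g_Q$ be the average of $g$ on $Q_B$, and
$$D=\sum_Qk_Q(G_Q-\bar g_Q)\ge0.$$
If $D$ is small, replacing $g$ by its maximum on each $Q_B$ hardly changes the cost, and child 2 can absorb the change. If $D$ is large, $g$ varies on some $Q_B$, and averaging lowers the variance of child 1. In the exact argument we use that each $a\in A_Q$ is joined to all of $Q_B$ in $E$ and to all of $Q_C$ in $E_1$.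

## 10. Case II, flat: $D\le\delta q$

**Step 1: reserve equal numbers of colors.** The purpose is to have, for fixed $a$, the same number of colors to redistribute on all edges to $Q_B$. For $a\in A_Q$ let
$$t_Q(a)=\min_{b\in Q_B}\mu(ab)\ge\frac1{f_a+G_Q},\qquad T_Q=\sum_{a\in A_Q}t_Q(a).$$
By (9.2) with $x_a=f_a+G_Q$ we get
$$\frac{k_Q^2}{T_Q}\le F_Q+k_QG_Q.\tag{10.1}$$
The right sides are positive, and since $\sum_Qk_Q\bar g_Q=\sum_bg_b$, their sum is $\sum f+\sum_Qk_QG_Q=q+D\le(1+\delta)q$.

**Step 2: an integral schedule.** The purpose is to spread $T_Q$ units over the edges of $Q$ as whole perfect matchings. All row and column sums of $T_Q\nu_Q^0$ equal the integer $T_Q$. By Lemma 1 there is an integer matrix $X_Q$, supported on $Q$, with all row and column sums $T_Q$ and entries $\ge\lfloor T_Q\nu_Q^0\rfloor$. By König it is a sum of $T_Q$ permutation matrices, which are perfect matchings of $Q$. There are as many as pairs $(a,i)$ with $a\in A_Q$, $1\le i\le t_Q(a)$, so index them as $N_{a,i}:Q_C\to Q_B$.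

**Step 3: the assignment.** For each $a\in A_Q$, $b\in Q_B$ label $t_Q(a)$ colors of $\Gamma(ab)$ by $i=1,\dots,t_Q(a)$; give the $i$-th to $N_{a,i}^{-1}(b)$, and give all other colors of $\Gamma(ab)$ to $N^{-1}(b)$. This obeys the Rule, as $A_Q\times Q_C\subseteq E_1$ and all matchings used lie in $E_2$.

**Step 4: child 1 is exact.** Let $a\in A_Q$, $c\in Q_C$. Each $N_{a,i}$ contributes to $\mu_1(ac)$ exactly one color, the $i$-th of $\Gamma(ab)$ with $b=N_{a,i}(c)$; together $t_Q(a)$ colors. The unlabelled colors contribute $\mu(a,N(c))-t_Q(a)$. So
$$\mu_1(ac)=\mu(a,N(c)).$$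
By (9.1) the pair $(f,g\circ N)$ is a certificate of child 1 with cost $q$. The transition is exact; $V_f,V_g$ are unchanged and flags are preserved.

**Step 5: child 2 pays at most the allowed factor.** Let $(c,b)\in Q$. The labelled colors alone give $\mu_2(cb)\ge X_Q(cb)\ge\lfloor T_Q\nu_Q^0(cb)\rfloor$. By (9.3), (10.1) and the bound on the sum,
$$T_Q\nu_Q^0\ge\frac{T_Q}{k_Q^2}\ge\frac1{(1+\delta)q}\ge\frac1\varepsilon,$$
as $(1+\delta)q\le\frac54\cdot\frac\varepsilon{2n}\le\varepsilon$. So $\mu_2\ge(1-\varepsilon)T_Q\nu_Q^0$ on $Q$. For $\omega_2\in DS(E_2)$, by (9.3) and (10.1),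
$$\sum\frac{\omega_2}{\mu_2}\le\frac1{1-\varepsilon}\sum_Q\frac{k_Q^2}{T_Q}\le\frac{(1+\delta)q}{1-\varepsilon}\le\frac q{(1-\delta)(1-\varepsilon)}.$$
By (6.2) this gives (a) for child 2.

## 11. Case II, non-flat: $D>\delta q$

**Step 1: a good distribution for child 2.** For $b\in Q_B$ let $v_b=\sum_{a\in A_Q}\mu(ab)$ and $z_b=1/v_b$. Since $\mu(ab)\ge1/(f_a+g_b)$, (9.2) with $x_a=f_a+g_b$ gives
$$z_b\le\frac{F_Q+k_Qg_b}{k_Q^2}.$$
Let $\nu_Q^*$ be the center of Lemma 10 for these $z_b$. For $\omega\in DS(Q)$, since each $b$ has at most $k_Q$ neighbours in $Q$,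
$$\sum_{(c,b)\in Q}\frac{\omega(cb)z_b}{\nu_Q^*(cb)}\le k_Q\sum_{b\in Q_B}z_b\le F_Q+\sum_{b\in Q_B}g_b.$$
The right sides sum over $Q$ to $q$.

**Step 2: add some forced mixing.** The purpose is to guarantee that $g$ is really averaged. Let
$$\nu=(1-\delta)\nu^*+\delta\nu',\qquad\nu'=\tfrac12N+\tfrac12\nu^0,$$
taken componentwise on all $Q$, with $N$ identified with its permutation matrix. Then $\nu\in DS(E_2)$ and $\nu\ge(1-\delta)\nu^*$, so by Step 1
$$\sum_{(c,b)\in E_2}\frac{\omega_2(cb)z_b}{\nu(cb)}\le\frac q{1-\delta}\qquad(\omega_2\in DS(E_2)).\tag{11.1}$$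
With $\omega_2$ a perfect matching through a given edge, $v_b\nu(cb)\ge(1-\delta)/q\ge\frac34\cdot\frac{2n}\varepsilon\ge\frac n\varepsilon$ for every edge.

**Step 3: the assignment.** For $(a,b)\in E$ give $\lfloor\mu(ab)\nu(cb)\rfloor$ colors of $\Gamma(ab)$ to $c$, for each $c$ with $(c,b)\in E_2$. This is possible as $\sum_c\nu(cb)=1$. It obeys the Rule: if $b\in Q_B$, then $c\in Q_C$ and $a\in A_Q$, so $(a,c)\in E_1$.

**Step 4: child 2.** $\mu_2(cb)\ge v_b\nu(cb)-n\ge(1-\varepsilon)v_b\nu(cb)$, so by (11.1) $\sum\omega_2/\mu_2\le q/((1-\delta)(1-\varepsilon))$. By (6.2) this gives (a).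

**Step 5: the certificate of child 1.** Let $h_c=\sum_b\nu(cb)g_b$; then $\sum h=\sum g$. Let $(a,c)\in E_1$ with $c\in Q_C$. Then $(a,b)\in E$ for all $b\in Q_B$, and $f_a+h_c$ is an average of numbers $f_a+g_b\in(0,q]$. By Jensen
$$\sum_b\mu(ab)\nu(cb)\ge\sum_b\frac{\nu(cb)}{f_a+g_b}\ge\frac1{f_a+h_c}\ge\frac1q\ge\frac n\varepsilon.$$
Rounding down loses at most $n$, so $\mu_1(ac)\ge(1-\varepsilon)/(f_a+h_c)$. Hence $(f,h)/(1-\varepsilon)$ is a certificate of cost $q/(1-\varepsilon)$.

**Step 6: the drop of $V_g$ as a sum of variances.** $V_f$ is unchanged, since $f$ is only scaled together with the cost. Each column twin class of $E$ is a union of sets $Q_B$, the corresponding class of $E_1$ is the union of the sets $Q_C$, and $\sum_{Q_C}h=\sum_{Q_B}g$; so class averages are preserved, up to the scaling, to which $V_g$ is blind. Therefore $V_g$ decreases by $q^{-2}(\sum_bg_b^2-\sum_ch_c^2)$. Write $(\nu g)_c=\sum_b\nu(cb)g_b$, so $h=\nu g$. By convexity $h_c^2\le(1-\delta)(\nu^*g)_c^2+\delta(\nu'g)_c^2$. By Jensen and column sums $1$, $\sum_c(\nu^*g)_c^2\le\sum_bg_b^2$. Moreover $\sum_c\sum_b\nu'(cb)g_b^2=\sum_bg_b^2$.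 Hence the decrease is at least
$$\delta q^{-2}\Big(\sum_bg_b^2-\sum_c(\nu'g)_c^2\Big)=\delta q^{-2}\sum_c\mathrm{Var}_{\nu'(c,\cdot)}(g).\tag{11.2}$$

**Step 7: the variances are not small.** If a random variable $X$ equals $x_0$ with probability $\frac12$ and is otherwise distributed as $W$, then
$$\mathrm{Var}X=\tfrac12\mathrm{Var}W+\tfrac14(\mathbb EW-x_0)^2\ge\tfrac14\big(\mathrm{Var}W+(\mathbb EW-x_0)^2\big)=\tfrac14\mathbb E(W-x_0)^2.$$
Applied to $\nu'(c,\cdot)$ with $x_0=g_{N(c)}$, this gives
$$\sum_c\mathrm{Var}_{\nu'(c,\cdot)}(g)\ge\frac14\sum_{(c,b)\in E_2}\nu^0(cb)\,(g_b-g_{N(c)})^2.\tag{11.3}$$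
Let $\rho_Q=\max_{Q_B}g-\min_{Q_B}g$. Since $\delta q<D\le\sum_Qk_Q\rho_Q\le n\max_Q\rho_Q$, some $Q$ has $\rho_Q>\delta q/n$. Consider the graph on $Q_B$ with edges $\{N(c),b\}$, $(c,b)\in Q$. It is obtained from the connected graph $Q$ by contracting the edges $(c,N(c))$, so it is connected. Take a simple path in it from a maximizer to a minimizer of $g$. It has fewer than $k_Q$ edges, these come from distinct edges of $Q$, each of $\nu^0$-weight at least $k_Q^{-2}$ by (9.3), and by Cauchy–Schwarz the squared differences of $g$ along the path sum to at least $\rho_Q^2/k_Q$. So the sum in (11.3) makes the total variance at least $\frac14k_Q^{-3}\rho_Q^2\ge\frac14n^{-3}\rho_Q^2$. By (11.2), $V_g$ decreases by at least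
$$\delta\cdot\frac1{4n^3}\cdot\frac{\rho_Q^2}{q^2}\ge\delta\cdot\frac1{4n^3}\cdot\frac{\delta^2}{n^2}=\frac{\delta^3}{4n^5}.$$
The transition is of type (N).

**Step 8: flags.** $f$ is only scaled, so $R$ is kept. If $E$ is of complete type and $S$ holds, then $g$ is constant on each column twin class, hence on each $Q_B$, so $D=0$ and this subcase does not occur. This finishes Case II.

## 12. Case III: both children keep the rank

**Step 1: all three cores are of complete type.** As in Section 9, $E'=E$ and each $N_1(a)$ is a union of $C$-sides of components of $E_2$. Dually, the set of lower neighbours in $C$ of each $b$ is a union of $C$-sides of components of $E_1$. Let $c\in C$ lie in the component $K$ of $E_1$ and the component $Q$ of $E_2$. A neighbour $a$ of $c$ has $Q_C\subseteq N_1(a)\subseteq K_C$; dually, $K_C\subseteq Q_C$. So $K_C=Q_C$. Each $a\in K_A$ has a neighbour in $K_C=Q_C$, hence $N_1(a)\supseteq Q_C=K_C$: $K$ is complete. Dually $Q$ is complete.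

So there are partitions into sets $A_j,C_j,B_j$ of common size $k_j$ such that $E,E_1,E_2$ are the disjoint unions of the complete graphs on $A_j\times B_j$, $A_j\times C_j$, $C_j\times B_j$. They are isomorphic, of complete type, with twin classes $A_j,B_j,C_j$, and within a component every assignment of colors of $\Gamma(ab)$ to points of $C_j$ obeys the Rule. Identify $A_j,B_j,C_j$ with $\mathbb Z_{k_j}$, let $N:C_j\to B_j$ be this identification, and write $k=k_j$. The flags decide what to do.

**Step 2: $R$ and $S$ hold.** Here the Latin square is exact. Let $f=f_j$, $g=g_j$ on the $j$-th component. Give all of $\Gamma(ab)$ to $c=a+b$. Then $\mu_1(ac)=\mu(a,c-a)$ and $\mu_2(cb)=\mu(c-b,b)$ are at least $1/(f_j+g_j)$. Both children are exact, certified by the constants $f_j$ (on $A_j$, respectively $C_j$) and $g_j$ (on $C_j$, respectively $B_j$). Both potentials are $0$ and both flags persist.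

**Step 3: $S$ holds, $R$ does not.** The purpose is to keep child 1 exact and give child 2 both flags. Let $g=g_j$ on $B_j$. For $a\in A_j$ let
$$t(a)=\min_{b\in B_j}\mu(ab)\ge\frac1{f_a+g_j},\qquad T_j=\sum_{a\in A_j}t(a).$$
Assign to the $T_j$ pairs $(a,i)$, $a\in A_j$, $1\le i\le t(a)$, cyclic shifts $N_{a,i}:C_j\to B_j$, $c\mapsto c+s$, so that each of the $k$ shifts is used at least $\lfloor T_j/k\rfloor$ times. For $a\in A_j$, $b\in B_j$ label $t(a)$ colors of $\Gamma(ab)$ by $1,\dots,t(a)$, give the $i$-th to $N_{a,i}^{-1}(b)$, and the others to $N^{-1}(b)$.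

*Child 1.* As in Section 10, $\mu_1(ac)=t(a)+(\mu(a,N(c))-t(a))=\mu(a,N(c))$. So child 1 is exact with certificate $(f,g\circ N)$; flags and potentials are unchanged.

*Child 2.* Each pair $(c,b)$ lies in exactly one shift, so $\mu_2(cb)\ge\lfloor T_j/k\rfloor$. By the inequality between arithmetic and harmonic mean, and since $\sum_{a\in A_j}(f_a+g_j)\le q$ (it is part of the sum over a perfect matching of $E$),
$$\frac{T_j}k\ge\frac1k\sum_{a\in A_j}\frac1{f_a+g_j}\ge\frac k{\sum_{a\in A_j}(f_a+g_j)}\ge\frac1q\ge\frac1\varepsilon.$$
So $\mu_2\ge(1-\varepsilon)T_j/k\ge1/x_j$ with $x_j=\frac1{(1-\varepsilon)k}\sum_{a\in A_j}(f_a+g_j)$. The constant values $x_j/2$ on $C_j$ and on $B_j$ form a certificate of cost $\sum_jk_jx_j=q/(1-\varepsilon)$. It has $V_f=V_g=0$ and both flags: type (F), as $R$ is gained.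

**Step 4: $R$ holds, $S$ does not.** This is Step 3 under order reversal.

**Step 5: neither holds.** Then no flag can be lost, and plain averaging gains one on each side. For $(a,b)\in A_j\times B_j$ give each $c\in C_j$ exactly $\lfloor\mu(ab)/k\rfloor$ colors of $\Gamma(ab)$. By (8.2), $\mu(ab)/k\ge1/\varepsilon$, so this number is at least $(1-\varepsilon)\mu(ab)/k$. With $\bar g_j$ the average of $g$ on $B_j$, Jensen gives
$$\mu_1(ac)\ge(1-\varepsilon)\frac1k\sum_{b\in B_j}\frac1{f_a+g_b}\ge\frac{1-\varepsilon}{f_a+\bar g_j}.$$
So child 1 has the certificate $(f,\bar g)/(1-\varepsilon)$, where $\bar g=\bar g_j$ on $C_j$, with cost $q/(1-\varepsilon)$, $V_f$ unchanged, $V_g=0$, and flag $S$ gained: type (F). Symmetrically, with $\bar f_j$ the average of $f$ on $A_j$, $\mu_2(cb)\ge\frac{1-\varepsilon}{\bar f_j+g_b}$, and child 2 has the certificate $(\bar f,g)/(1-\varepsilon)$, where $\bar f=\bar f_j$ on $C_j$, with cost $q/(1-\varepsilon)$, $V_f=0$, $V_g$ unchanged, and flag $R$ gained: type (F).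

All cases are covered, so Proposition 9 holds, and with it Theorems 2 and 1. $\blacksquare$
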